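# Unbounded gaps between $\beta(G,V)$ and $\beta_m(H,V)$ when the characteristic does not divide $[G:H]$

## 1. A gap theorem for subgroups of index $\ell^f$

**Theorem 1.** Let $p\neq \ell$ be primes, let $f$ be the multiplicative order of $\ell$ modulo $p$, and let $m,c\ge 1$ be integers. There are a finite field $F$ of characteristic $p$, a finite group $G$, a subgroup $H$ with $[G:H]=\ell^f$, and a finite-dimensional $G$-module $V$ over $F$ such that
$$\beta(G,V)\;\ge\;\beta_m(H,V)+c .$$

Here are the words in it. Let $F$ be a field, $G$ a finite group and $V$ a finite-dimensional $G$-module over $F$. Then $F[V]$ is the symmetric algebra of $V^*$ with its natural grading and $G$-action, and for a subgroup $\Gamma\le G$ we write $F[V]^\Gamma$ for the graded ring of $\Gamma$-invariants.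

**Definition.** For a graded ring $R=\bigoplus_{d\ge0}R_d$ put $R_+=\bigoplus_{d>0}R_d$. For $k\ge1$, $\beta_k(R)$ is the greatest $d$ such that $R_d\not\subseteq R_+^{k+1}$. We write $\beta_k(\Gamma,V)=\beta_k(F[V]^\Gamma)$ and $\beta(\Gamma,V)=\beta_1(\Gamma,V)$.

So $\beta(\Gamma,V)$ is the largest degree in which a new generator of the invariant ring is needed, and $\beta_k(\Gamma,V)$ is the largest degree in which some invariant is not a sum of products of $k+1$ invariants of positive degree. These numbers are finite. Indeed $F[V]^\Gamma$ is a finitely generated $F$-algebra, so $\beta(\Gamma,V)<\infty$; the ring is generated in degrees at most $\beta(\Gamma,V)$, so a product of generators of degree larger than $m\beta(\Gamma,V)$ has more than $m$ factors, and $\beta_m(\Gamma,V)\le m\,\beta(\Gamma,V)$. Since $R_+^{k+2}\subseteq R_+^{k+1}$, the sequence $\beta_1\le\beta_2\le\cdots$ is nondecreasing. When $\operatorname{char}F\nmid|\Gamma|$, Noether's bound says $\beta(\Gamma,V)\le|\Gamma|$.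

The theorem speaks to the following problem. For every $k\ge1$ one has
$$\beta_k(G,V)\le\beta_{k[G:H]}(H,V)\tag{1}$$
provided that one of three conditions holds: $\operatorname{char}F=0$ or $\operatorname{char}F>[G:H]$; or $H\triangleleft G$ and $\operatorname{char}F\nmid[G:H]$; or $\operatorname{char}F\nmid|G|$. This is the result labelled (Cz-D) in the problem, whose source is the slides "A new connection between additive number theory and invariant theory" (https://imsc.uni-graz.at/ideals2014/slides/cziszter.pdf). The open problem stated there, the "baby Noether gap", expresses the belief that (1) holds whenever $\operatorname{char}F\nmid[G:H]$. Theorem 1 shows that this is false: with $p=2$, $\ell=3$ (so $f=1$), $m=3k$ and $c=1$ we get $\operatorname{char}F=2$, $[G:H]=3$ and $\beta_k(G,V)\ge\beta(G,V)>\beta_{3k}(H,V)$. Here is what it gives for general indices.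

**Corollary 2.** Let $p$ be a prime and let $n$ be an integer with $p\nmid n$, divisible by some prime power $>1$ that is $\equiv1\bmod p$. For every $k_0\ge1$ there are $F$ of characteristic $p$, $H\le G$ with $[G:H]=n$, and $V$ with $\beta_k(G,V)>\beta_{kn}(H,V)$ for all $1\le k\le k_0$. No function $\Phi(n,k)$ makes $\beta_k(G,V)\le\beta_{\Phi(n,k)}(H,V)$ true for all such data.

**Corollary 3 (characteristic 2).** For odd $n$, the inequality $\beta_k(G,V)\le\beta_{kn}(H,V)$ holds for all data with $\operatorname{char}F=2$ and $[G:H]=n$ if and only if $n=1$; for each odd $n\ge3$ and each $k$ it fails for suitable data.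

*Proof of the corollaries from Theorem 1.* Let $\ell^e\mid n$ with $e\ge1$ and $\ell^e\equiv1\pmod p$. Then $\ell\ne p$ and $f\mid e$, so $\ell^f\mid n$. Take $(G_0,H_0,V)$ from Theorem 1 with $m\ge k_0n$ and $c=1$. Let $Z$ be cyclic of order $n/\ell^f$, acting trivially on $V$, and put $G=G_0\times Z$, $H=H_0\times1$. Then $[G:H]=\ell^f\cdot n/\ell^f=n$, and the invariant rings have not changed. By monotonicity, for $1\le k\le k_0$,
$$\beta_k(G,V)\ge\beta_1(G,V)>\beta_m(H,V)\ge\beta_{kn}(H,V).$$
Given $\Phi$, fix $n$ and $k$ and take $m\ge\Phi(n,k)$ instead; the same chain ends in $\beta_{\Phi(n,k)}(H,V)$. For Corollary 3: if $n=1$ then $G=H$ and (1) is an equality. If $n\ge3$ is odd, it has an odd prime divisor, which is $\equiv1\bmod2$, and Corollary 2 applies with $k_0=k$. $\square$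

Two limits of the result. For $p>2$, indices $n>p$ with $p\nmid n$ and no prime-power divisor $>1$ congruent to $1$ modulo $p$ (for example $p=3$, $n=5$) are not decided here. The weaker inequality $\beta(G,V)\le[G:H]\,\beta(H,V)$ is not addressed.

## 2. Three computations of $\beta_k$

*The trivial subgroup.* In $F[V]$ itself, with $V\ne0$, a form of degree $d$ is a sum of products of $d$ linear forms, and a product of $m+1$ forms of positive degree has degree at least $m+1$. So $\beta_m(1,V)=m$. For $H=1$ the inequality (1) reads $\beta_k(G,V)\le k|G|$, and for $k=1$ it is Noether's bound. Thus (1) is a relative Noether bound.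

*A cyclic group on a line.* Let $G=\mu_N\subset F^\times$ be cyclic of order $N$ acting on a line by scalars, and let $H$ be its subgroup of index $n$. The invariant rings are $F[x^N]$ and $F[x^{N/n}]$, so $\beta_k(G,V)=kN$ and $\beta_{kn}(H,V)=kn\cdot N/n=kN$. Here (1) is an equality for every $k$.

*Characteristic 2, index 3, not normal.* Let $\operatorname{char}F=2$, $G=S_3$ permuting three variables, $H=\langle(1\,2)\rangle$. Then $F[V]^G$ is the polynomial ring in $e_1,e_2,e_3$, so $\beta_k(G,V)=3k$. And $F[V]^H$ is the polynomial ring in $x_1+x_2$, $x_1x_2$, $x_3$, of degrees $1,2,1$, so $\beta_{m}(H,V)=2m$ and $\beta_{3k}(H,V)=6k$. So (1) holds with room to spare, though none of the three conditions of (Cz-D) does. To break (1) we need a module made for the purpose.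

## 3. The inclusion $T_+^{\,n}\subseteq R_+T$, and when it can be proved

Let $n=[G:H]$ be invertible in $F$, and let $R=F[V]^G\subseteq T=F[V]^H$. A sensible first attempt at (1) is to write products of $n$ elements of $T_+$ with coefficients in $R_+$ and then to average over $G/H$.

**Proposition 4.** Let $n=[G:H]$ be invertible in $F$. If $T_+^{\,n}\subseteq R_+T$, then (1) holds for all $k\ge1$. The inclusion $T_+^{\,n}\subseteq R_+T$ holds if $n!$ is invertible in $F$, and it holds if $H\triangleleft G$.

*Proof.* The inclusion gives $T_+^{kn+1}=(T_+^n)^kT_+\subseteq R_+^k\,T_+$. The relative trace $\mathrm{Tr}_H^G(t)=\sum_{gH\in G/H}gt$ is an $R$-linear map $T\to R$, it maps $T_+$ to $R_+$, and it is multiplication by $n$ on $R$. So if $r\in R\cap T_+^{kn+1}$, then $nr=\mathrm{Tr}_H^G(r)\in R_+^k\cdot R_+$, hence $r\in R_+^{k+1}$. If $d>\beta_{kn}(H,V)$, then $R_d\subseteq T_d\subseteq T_+^{kn+1}$, so $R_d\subseteq R_+^{k+1}$. This is (1).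

Let $n!$ be invertible. Each $t\in T_+$ satisfies $\prod_{gH}(t-gt)=0$. Expanding, $t^n$ is a combination of lower powers of $t$ whose coefficients are, up to sign, the elementary symmetric functions of the conjugates $gt$; these lie in $R_+$. So $t^n\in R_+T$. For $t_1,\dots,t_n\in T_+$ we have $n!\,t_1\cdots t_n=\sum_{S\subseteq\{1,\dots,n\}}(-1)^{n-|S|}\big(\sum_{i\in S}t_i\big)^n\in R_+T$.

Let $H\triangleleft G$ and $\Gamma=G/H$, which acts on $T$. Take $n$ elements $t_\gamma\in T_+$, indexed by $\gamma\in\Gamma$. For every $\tau\in\Gamma$ we have $\prod_{\gamma}(\tau\gamma t_\gamma-t_\gamma)=0$, because the factor with $\gamma=\tau^{-1}$ vanishes. Expand, and sum over $\tau$: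
$$\sum_{S\subseteq\Gamma}(-1)^{n-|S|}\Big(\sum_{\tau\in\Gamma}\tau\prod_{\gamma\in S}\gamma t_\gamma\Big)\prod_{\gamma\notin S}t_\gamma=0 .$$
For $S\ne\emptyset$ the bracket lies in $R_+$. The term with $S=\emptyset$ is $(-1)^n n\prod_\gamma t_\gamma$. So $\prod_\gamma t_\gamma\in R_+T$. $\square$

Each half stops at a visible place. The polarization produces the factor $n!$, which is zero when $p\le n$. The second argument needs $\gamma t_\gamma\in T$, and for a subgroup that is not normal a conjugate of an $H$-invariant is only invariant under a conjugate of $H$; the inner sum is then not even well defined. For the data of Theorem 1 with $m\ge n$ the inclusion must be false, since otherwise $\beta(G,V)\le\beta_n(H,V)\le\beta_m(H,V)$. So we look for $G$-invariants that split into many factors over $H$, but into no two factors over $G$.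

## 4. Products of traces in characteristic $p$, and a plan

**A product formula.** Let $\sigma$ generate a cyclic group of order $p$ permuting the variables of a polynomial ring over a field of characteristic $p$, and let $\mathrm{Tr}(z)=\sum_{j\in\mathbb Z/p}\sigma^jz$. For monomials $w_1,w_2$,
$$\mathrm{Tr}(w_1)\mathrm{Tr}(w_2)=\sum_{k\in\mathbb Z/p}\mathrm{Tr}(w_1\,\sigma^kw_2).\tag{2}$$
Indeed the left side is $\sum_{j,j'}\sigma^jw_1\,\sigma^{j'}w_2$; put $j'=j+k$.

**A model case.** Take variables $x_{i,j}$ with $1\le i\le d$, $j\in\mathbb Z/p$, and $\sigma x_{i,j}=x_{i,j+1}$. For $\theta\in\Omega=(\mathbb Z/p)^d$ let $u_\theta=\prod_ix_{i,\theta_i}$. The orbit sums of monomials form a basis of the invariant ring. Let $\varphi$ be the linear functional that is $1$ on every $\mathrm{Tr}(u_\theta)$ and $0$ on the orbit sums of all other monomials. Suppose $w_1\,\sigma^kw_2=u_\theta$ for some $k$, with $w_1,w_2\ne1$. Then neither factor is fixed by $\sigma$, and $w_1\,\sigma^{k'}w_2$ is some $u_{\theta'}$ for every $k'$; so $\varphi$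 takes the value $p\cdot1=0$ on (2). If a factor is fixed, then the product of orbit sums is the orbit sum of $w_1w_2$, which is no $u_\theta$. So $\varphi$ kills all products, and $\mathrm{Tr}(u_\theta)$ is indecomposable. The constant function $1$ on $\Omega$ is an obstruction to decomposability because its sums along certain families of $p$ points vanish.

**The plan.** We shall have monomials $u_\theta=\prod_i\sigma^{\theta_i}(b_i)$, $\theta\in\Omega$, built from blocks $b_1,\dots,b_d$. The subgroup $H$ will see all the blocks. The larger group $G$ will see only those products of blocks on which a certain weight in $\Delta=\mathbb F_{\ell^f}$ vanishes. The weight of $u_\theta$ is $s(\theta)=\sum_i\zeta^{\theta_i}$ with $\zeta\in\Delta$ of order $p$. Let $C=\{\theta:s(\theta)=0\}$.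

Over $G$, a factorization of $u_\omega$ $(\omega\in C)$ can only cut it into two sets of blocks of weight $0$ each. Shifting one part by a power of $\sigma$ keeps the weight $0$. So the indicator function of $C$ plays the role of the constant function $1$ above, and $\mathrm{Tr}(u_\omega)$ is indecomposable over $G$.

Over $H$, products of traces of arbitrary groups of blocks are available. If we arrange, by extra variables, that $\mathrm{Tr}(u_\theta)$ is a sum of long products whenever $\theta\notin C$, then an obstruction over $H$ must be a function $h$ on $\Omega$ supported on $C$ whose sums over subcubes vanish. A Fourier argument will give $h=0$.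

Finally, degrees are governed by $\sigma$-fixed variables $y_{t,u}$, $1\le u\le b$, with $b$ huge. Their exponents modulo $q$ will be prescribed by the rest of the monomial. A monomial is called *top* if all these residues have the maximal value $q-1$. If every top element over $H$ lies in $T_+^{m+1}$, then the elements outside $T_+^{m+1}$ lose at least $b$ in degree against the top. If some top element over $G$ lies outside $R_+^2$, then $\beta(G,V)$ exceeds $\beta_m(H,V)$ by about $b$.

## 5. Parameters, and a lemma on nonzero coordinates in $(\mathbb Z/q)[\mathbb Z/p]$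

**Parameters.** Put
$$K=m+1\ge2,\qquad M=\tfrac{p(p-1)}2+1+p(K-2),\qquad d=p(K-1).$$
Since $\frac{p(p-1)}2+1\ge2$ and $p\ge2$, we have $M\ge2+2(K-2)=2K-2\ge K$. Choose an integer $a\ge M$ coprime to $\ell$. By Dirichlet's theorem there is a prime $r\notin\{p,\ell\}$ with $r>p+1$, $\ell r\equiv1\pmod a$ and $\ell r>pa$. Put $q=\ell r$ and $\kappa=(q-1)/a\in\mathbb Z$. Then
$$\kappa a=q-1,\qquad pa<q,\qquad p\nmid q .$$
In particular $a$ is a unit modulo $q$ and $-a^{-1}\equiv\kappa$. Let $F$ be a finite field of characteristic $p$ containing a primitive $q$-th root of unity. For $c\in\mathbb Z/q$ let $\langle c\rangle\in\{0,\dots,q-1\}$ be its residue.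

For the smallest counterexample to (1), with $p=2$, $\ell=3$, $m=3$, $k=1$, one may take $K=4$, $M=6$, $a=7$, $r=5$, $q=15$, $\kappa=2$, $d=6$, $F=\mathbb F_{16}$. To illustrate the mechanism we shall use a still smaller *toy instance*: $p=2$, $\ell=3$, $m=1$, with $K=2$, $M=2$, $a=2$, $r=5$, $q=15$, $\kappa=7$, $d=2$, $F=\mathbb F_{16}$. It does not contradict (1), but it shows every part of the machine.

**The set $C$.** Let $\Delta=\mathbb F_{\ell^f}$. Since $p\mid\ell^f-1$, there is $\zeta\in\Delta^\times$ of order $p$, and by minimality of $f$ we have $\Delta=\mathbb F_\ell[\zeta]$. Also $\sum_{j\in\mathbb Z/p}\zeta^j=0$. Let $\Omega=(\mathbb Z/p)^d$,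
$$s(\omega)=\sum_{i=1}^d\zeta^{\omega_i}\in\Delta,\qquad C=\{\omega\in\Omega:s(\omega)=0\}.$$
For $j\in\mathbb Z/p$ write $\omega+j=(\omega_i+j)_i$; such a vector is called a translate of $\omega$. Since $s(\omega+j)=\zeta^js(\omega)$, the set $C$ is stable under translation. It is nonempty: let each $j\in\mathbb Z/p$ occur $K-1$ times in $\omega$. Let $\Lambda\subset\Omega\setminus C$ be a set of representatives of $\Omega\setminus C$ modulo translation.

In the toy instance $\zeta=-1\in\mathbb F_3$ and $s(\omega)=(-1)^{\omega_1}+(-1)^{\omega_2}$, so $C=\{01,10\}$, and we may take $\Lambda=\{00\}$.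

**The ring.** Let $\mathbb A=(\mathbb Z/q)[\sigma]/(\sigma^p-1)$. An element $\delta=\sum_j\delta_j\sigma^j$ has coordinates indexed by $\mathbb Z/p$. Let $\mathrm{aug}(\delta)=\sum_j\delta_j$, let $\nu=\sum_j\sigma^j$, and put $\overline{\mathbb A}=\mathbb A/(\nu)$. Since $\sigma\nu=\nu$, we have $(\nu)=(\mathbb Z/q)\nu$. We shall often use the consequence that *an element of $(\nu)$ with a zero coordinate is $0$*.

**Fact (3).** An element of $\mathbb A$ is determined by its augmentation and its class in $\overline{\mathbb A}$, and every pair (augmentation, class) occurs. Indeed elements of one class differ by $c\nu$, and $\mathrm{aug}(c\nu)=pc$ with $p$ a unit modulo $q$.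

For $p=2$ this is familiar: sending $\delta$ to $\delta_0-\delta_1$ identifies $\overline{\mathbb A}$ with $\mathbb Z/q$, and a pair is determined by its sum and difference because $2$ is invertible.

Since $\ell\mid q$ and $\nu\mapsto0$, the map $\sigma\mapsto\zeta$ defines a ring homomorphism $\mathrm{ev}:\overline{\mathbb A}\to\Delta$, surjective since $\Delta=\mathbb F_\ell[\zeta]$.

**Definition.** $\mathcal G$ is the set of all $g\in\mathbb A$ that have at least one zero coordinate and whose augmentation is a unit. For example $\sigma^0\in\mathcal G$. For $p=2$, $\mathcal G$ consists of the elements $c\sigma^j$ with $c$ a unit.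

The next lemma detects the elements $\sigma^j$ among all elements of augmentation $1$: if $\delta=\sigma^j$, then $g\delta$ has a zero coordinate for every $g\in\mathcal G$.

**Lemma 5.** If $\delta\in\mathbb A$, $\mathrm{aug}(\delta)=1$ and $\delta\notin\{\sigma^j\}$, there is $g\in\mathcal G$ such that all coordinates of $g\delta$ are nonzero.

For $p=2$, $g=\sigma^0$ does it: if $\delta_0=0$ or $\delta_1=0$, then $\delta$ is $\sigma^1$ or $\sigma^0$. For $p\ge3$ one needs other $g$: for $p=3$ and $\ell\neq2$ (so $q$ is odd), $\delta=2\sigma^0-\sigma^1$ has a zero coordinate, but $g=\sigma+\sigma^2$ has augmentation $2$, a unit, and $g\delta=-\sigma^0+2\sigma^1+\sigma^2$.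

*Proof.* By the Chinese remainder theorem we may prescribe $g$ modulo $\ell$ and modulo $r$ separately; a coordinate is nonzero as soon as it is nonzero modulo one of them, and $\mathrm{aug}(g)$ is a unit if it is nonzero modulo both. We always take $g_0=0$, so that $(g\delta)_j=\sum_{k\ne0}g_k\delta_{j-k}$. We use that $\mathbb F_r^N$ with $N\ge1$ is not a union of at most $r$ hyperplanes through $0$: such a union has at most $r(r^{N-1}-1)+1<r^N$ elements.

(i) *$\delta$ is congruent to no $\sigma^j$ modulo $r$.* For each $j$, the linear form $(g\delta)_j$ in $(g_k)_{k\ne0}\in\mathbb F_r^{p-1}$ is nonzero. Otherwise $\delta_l\equiv0$ for all $l\ne j$, and then $\mathrm{aug}(\delta)=1$ gives $\delta\equiv\sigma^j$. The $p$ forms $(g\delta)_j$ and the form $\mathrm{aug}(g)$ define $p+1\le r$ hyperplanes. So $g\bmod r$ can be chosen with all $(g\delta)_j$ and $\mathrm{aug}(g)$ nonzero. Let $g\equiv\sigma^1\pmod\ell$; this has $g_0\equiv0$ and augmentation $1$.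

(ii) *$\delta\equiv\sigma^j\pmod r$.* Then $\delta\not\equiv\sigma^j\pmod\ell$, and as $\mathrm{aug}(\delta)=1$ there is $l\ne j$ with $\delta_l\not\equiv0\pmod\ell$. Choose $g\bmod r$ with $g_0=0$, $g_k\ne0$ for all $k\ne0$, and $\mathrm{aug}(g)\ne0$ (avoid $p\le r$ hyperplanes of $\mathbb F_r^{p-1}$). Let $g\equiv\sigma^{j-l}\pmod\ell$; since $j\ne l$, again $g_0\equiv0$. For $i\neq j$ we have $(g\delta)_i\equiv g_{i-j}\not\equiv0\pmod r$. And $(g\delta)_j\equiv\delta_{j-(j-l)}=\delta_l\not\equiv0\pmod\ell$. $\square$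

## 6. The monomials $A_G\subseteq A_H$ and the groups $H\le G$

**Variables.** Let $\mathcal T$ be the finite set of all $t=(i,g,s)$ with $1\le i\le d$, $g\in\mathcal G$, $1\le s\le K-1$, and all $t=(i,\lambda)$ with $1\le i\le d$, $\lambda\in\Lambda$. Such a $t$ *lies in block $i$*. Put $a_{(i,g,s)}=\mathrm{aug}(g)$ and $a_{(i,\lambda)}=a$; these are units modulo $q$. Let $b\ge1$ be an integer, chosen at the very end. Let $S$ be the polynomial ring over $F$ in the variables $x_{t,j}$ $(t\in\mathcal T,\ j\in\mathbb Z/p)$ and $y_{t,u}$ $(t\in\mathcal T,\ 1\le u\le b)$, all of degree $1$. Let $\sigma$ act by $x_{t,j}\mapsto x_{t,j+1}$ and $y_{t,u}\mapsto y_{t,u}$. For a monomial $w$ let $P_t(w)\in\mathbb A$ be the vector of the exponents, modulo $q$, of the $x_{t,j}$, $j\in\mathbb Z/p$. Then $P_t(\sigma w)=\sigma P_t(w)$.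

**Definition.** $A_H$ is the set of monomials $w$ such that

* (H1) the exponent of $y_{t,u}$ in $w$ is $\equiv-a_t^{-1}\,\mathrm{aug}\,P_t(w)\pmod q$ for all $t,u$;
* (H2) there are $D_i,C_\lambda\in\overline{\mathbb A}$ such that, in $\overline{\mathbb A}$, $P_{(i,g,s)}(w)=gD_i$ and $P_{(i,\lambda)}(w)=aD_i+\sigma^{\lambda_i}C_\lambda$ for all $i,g,s,\lambda$.

Here $D_i$ is the class of $P_{(i,\sigma^0,1)}(w)$, so it is determined by $w$, and so is $C_\lambda$. Put $\mathrm{val}(w)=\sum_i\mathrm{ev}(D_i)\in\Delta$ and $A_G=\{w\in A_H:\mathrm{val}(w)=0\}$.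

The purpose of each ingredient is this. The element $D_i$ records how block $i$ has been shifted: it is to be $\sigma^{\theta_i}$. The variables $(i,g,s)$ will punish, via Lemma 5, every $D_i$ not of this form. The variables $(i,\lambda)$, linked across blocks by the common $C_\lambda$, will punish shifts $\theta$ that are translates of $\lambda$. The $y$'s carry the degree.

The two conditions say that the exponent vector of $w$ modulo $q$ lies in a certain subgroup $L_H$ of $(\mathbb Z/q)^{\text{variables}}$; membership in $A_G$ says that it lies in the kernel $L_G$ of the additive map $\mathrm{val}:L_H\to\Delta$. This map is surjective: $D_1\in\overline{\mathbb A}$ can be prescribed arbitrarily (with all other $D$'s and all $C$'s zero, lifting $gD_1$ and $aD_1$ to $\mathbb A$ and taking the $y$-exponents from (H1)), and $\mathrm{ev}$ is surjective. So $L_H/L_G\cong\Delta$. In particular $A_H$ and $A_G$ are closed under products and under quotients that are monomials, and every monomial in $q$-th powers of variables lies in $A_G$.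 Both sets are $\sigma$-stable: under $\sigma$ we have $D_i\mapsto\sigma D_i$, $C_\lambda\mapsto\sigma C_\lambda$, $\mathrm{val}\mapsto\zeta\,\mathrm{val}$, and augmentations do not change.

**The groups.** Let $\mathcal D\cong\mu_q^{\text{variables}}$ be the group of diagonal substitutions with entries in $\mu_q\subset F^\times$. It pairs perfectly with $(\mathbb Z/q)^{\text{variables}}$: an element multiplies a monomial by the value of the pairing with its exponent vector. Let $N=L_H^\perp\le N'=L_G^\perp$ in $\mathcal D$. By duality of finite abelian groups, $L^{\perp\perp}=L$. So a monomial is $N$-invariant if and only if it lies in $A_H$, and $N'$-invariant if and only if it lies in $A_G$; moreover $[N':N]=|L_H/L_G|=\ell^f$. As $L_H,L_G$ are $\sigma$-stable, $\sigma$ normalizes $N$ and $N'$. Put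
$$G=N'\rtimes\langle\sigma\rangle,\qquad H=N\rtimes\langle\sigma\rangle,$$
and let $V$ be the dual of the span of the variables, so that $S=F[V]$. Then $[G:H]=\ell^f$, prime to $p$.

All exits of (Cz-D) are closed here, as they must be. We have $\ell^f\equiv1\bmod p$ and $\ell^f>1$, so $\ell^f>p$; and $p$ divides $|G|$. And $H$ is not normal: otherwise all commutators of $\sigma$ with $N'$ would lie in $H\cap N'=N$, so by duality $\sigma v-v\in L_G$ for all $v\in L_H$, that is, $(\zeta-1)\mathrm{val}(v)=0$ for all $v$, which is false.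

**Invariants.** Put $R=S^G$ and $T=S^H$. For a monomial $w$ let $o(w)$ be its $\langle\sigma\rangle$-orbit sum. As $p$ is prime and $\operatorname{char}F=p$, there are two cases: $o(w)=\mathrm{Tr}(w)$ if $\sigma w\ne w$, and $o(w)=w$, $\mathrm{Tr}(w)=pw=0$ if $\sigma w=w$. The ring $T$ has as $F$-basis the distinct $o(w)$ with $w\in A_H$, and $R$ has as $F$-basis those with $w\in A_G$. If $w_1$ is $\sigma$-fixed, then $o(w_1w_2)=w_1\,o(w_2)$.

**Definition.** For $w\in A_H$ let $\tau_t(w)=\langle-a_t^{-1}\mathrm{aug}\,P_t(w)\rangle$. By (H1) the exponent of $y_{t,u}$ in $w$ is $\tau_t(w)+q\,n_{t,u}$ with integers $n_{t,u}\ge0$. We call $w$ *top* if $\tau_t(w)=q-1$ for all $t\in\mathcal T$, that is, if $\mathrm{aug}\,P_t(w)=a_t$ for all $t$.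

**The blocks.** For $1\le i\le d$ let
$$b_i=\prod_{g,s}\prod_jx_{(i,g,s),j}^{\langle g_j\rangle}\cdot\prod_\lambda x_{(i,\lambda),0}^{a}\cdot\prod_{t\text{ in block }i}\ \prod_uy_{t,u}^{q-1}.$$
Then $P_{(i,g,s)}(b_i)=g$ and $P_{(i,\lambda)}(b_i)=a\sigma^0$, so (H2) holds with $D_i=1$ and all other $D$'s and all $C$'s zero; (H1) holds since $\mathrm{aug}\,P_t(b_i)=a_t$ in block $i$. So $b_i\in A_H$ and $\mathrm{val}(b_i)=1$. For $\omega\in\Omega$ put $u_\omega=\prod_i\sigma^{\omega_i}(b_i)\in A_H$. Then $\mathrm{val}(u_\omega)=s(\omega)$ and $\sigma u_\omega=u_{\omega+1}$. The $u_\omega$ are distinct: among the variables $x_{(i,\sigma^0,1),j}$, only the one with $j=\omega_i$ occurs in $u_\omega$.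

**The toy instance by hand.** Here $d=2$, $K=2$, $\Lambda=\{\lambda\}$ with $\lambda=00$. Let $U_0=x_{(1,\lambda),0}\,x_{(2,\lambda),0}\prod_uy_{(1,\lambda),u}^7\,y_{(2,\lambda),u}^7$. It lies in $A_H$, with $D_1=D_2=0$, $C_\lambda=1$, because $-a^{-1}=7$ in $\mathbb Z/15$. Put $U_1=\sigma U_0$. The monomial $u_{00}=b_1b_2$ contains $x_{(1,\lambda),0}^2x_{(2,\lambda),0}^2$ and $y_{(i,\lambda),u}^{14}$, so $u_{00}=U_0^2w_0$ with $w_0\in A_H$. From $U_0^2=(U_0+U_1)U_0-U_0U_1$ we get
$$\mathrm{Tr}(u_{00})=(U_0+U_1)\,\mathrm{Tr}(U_0w_0)-U_0U_1\,\mathrm{Tr}(w_0)\in T_+^2 .$$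
By (2), $\mathrm{Tr}(b_1)\mathrm{Tr}(b_2)=\mathrm{Tr}(u_{00})+\mathrm{Tr}(u_{01})$, so $\mathrm{Tr}(u_{01})\in T_+^2$ as well. Over $G$ this argument is not available, since $\mathrm{val}(b_i)=1\ne0$ means $b_i\notin A_G$. And $u_{01}$ contains $x_{(1,\lambda),0}^2\,x_{(2,\lambda),1}^2$, so it is divisible by neither $U_0$ nor $U_1$.

## 7. Indecomposability over $G$: $\beta(G,V)\ge b(q-1)|\mathcal T|$

First we determine all factorizations of $u_\omega$, $\omega\in C$, inside $A_G$: only whole blocks can be split off.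

**Lemma 6.** If $\omega\in C$ and $u_\omega=w_1w_2$ with $w_1,w_2\in A_G$, then $w_1=\prod_{i\in I}\sigma^{\omega_i}(b_i)$ for some $I\subseteq\{1,\dots,d\}$ with $\sum_{i\in I}\zeta^{\omega_i}=0$.

*Proof.* **Step 1: find $I$.** For $t=(i,\sigma^0,1)$ the only $x_{t,j}$ in $u_\omega$ is $x_{t,\omega_i}$, with exponent $1$. Let $\mu_i\in\{0,1\}$ be its exponent in $w_1$. Then for $w_1$ we have $D_i=\mu_i\sigma^{\omega_i}$, and $\sum_i\mu_i\zeta^{\omega_i}=\mathrm{val}(w_1)=0$. Put $I=\{i:\mu_i=1\}$.

**Step 2: the variables with $t=(i,g,s)$ are split off all or none.** The exponents $E_j$ of $x_{t,j}$ in $w_1$ satisfy $0\le E_j\le\langle(\sigma^{\omega_i}g)_j\rangle$, and by (H2) $E\equiv\mu_i\sigma^{\omega_i}g+c\nu\pmod q$ for some $c\in\mathbb Z/q$. At a zero coordinate of $\sigma^{\omega_i}g$, which exists by the definition of $\mathcal G$, we have $E_j=0$, so $c=0$. As $0\le E_j<q$, it follows that $E_j=\mu_i\langle(\sigma^{\omega_i}g)_j\rangle$ for all $j$.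

**Step 3: the same for $t=(i,\lambda)$.** Fix $\lambda\in\Lambda$. Among the $x_{(i,\lambda),j}$ only $x_{(i,\lambda),\omega_i}$ occurs in $u_\omega$, with exponent $a$; let $m_i\in[0,a]$ be its exponent in $w_1$, and $n_i=m_i-a\mu_i\in[-a,a]$. By (H2), $m_i\sigma^{\omega_i}=a\mu_i\sigma^{\omega_i}+\sigma^{\lambda_i}C_\lambda$, that is,
$$n_i\,\sigma^{\omega_i-\lambda_i}=C_\lambda\quad\text{in }\overline{\mathbb A},\text{ for all }i.\tag{4}$$
We show that all $n_i=0$. Since $\omega\in C$ and $\lambda\notin C$, $\omega$ is not a translate of $\lambda$, so $i\mapsto\omega_i-\lambda_i$ is not constant.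

*Let $p\ge3$.* Take $i,i'$ with $j=\omega_i-\lambda_i\ne j'=\omega_{i'}-\lambda_{i'}$. By (4), $n_i\sigma^j-n_{i'}\sigma^{j'}\in(\nu)$. It has at most two nonzero coordinates, hence a zero coordinate, so it vanishes and $n_i\equiv0\pmod q$. Thus $C_\lambda=0$. Now for every $i$, $n_i\sigma^{\omega_i-\lambda_i}\in(\nu)$ has a zero coordinate, so $n_i\equiv0\pmod q$, and $n_i=0$ because $|n_i|\le a<q$.

*Let $p=2$, so $\zeta=-1$.* Now two coordinates fill up $\nu$, and we need the choice of $\Lambda$ once more. Let $I_0=\{i:\omega_i=\lambda_i\}$ and let $I_1$ be its complement; both are nonempty. For $i\in I_0$, $i'\in I_1$, (4) gives $n_i\sigma^0-n_{i'}\sigma^1\in(\mathbb Z/q)(\sigma^0+\sigma^1)$, so $n_i\equiv-n_{i'}\pmod q$. As $|n_i+n_{i'}|\le2a<q$, we get $n_i=-n_{i'}$. Suppose not all $n_i$ vanish. Then there is $n\ne0$ with $n_i=n$ on $I_0$ and $n_i=-n$ on $I_1$. By definition $n_i\ge0$ when $\mu_i=0$ and $n_i\le0$ when $\mu_i=1$. So $\mu$ takes one constant value on $I_0$ and the other on $I_1$, and $\{i:\mu_i=1\}$ is $I_0$ or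 $I_1$. From $\sum_i\mu_i(-1)^{\omega_i}=0$ and $\sum_i(-1)^{\omega_i}=s(\omega)=0$ in $\Delta$ we get $\sum_{I_0}(-1)^{\omega_i}=\sum_{I_1}(-1)^{\omega_i}=0$. Since $\lambda_i=\omega_i$ on $I_0$ and $\lambda_i=\omega_i+1$ on $I_1$, it follows that $s(\lambda)=\sum_{I_0}(-1)^{\omega_i}-\sum_{I_1}(-1)^{\omega_i}=0$, contradicting $\lambda\notin C$.

So $m_i=a\mu_i$ for all $i$ and $\lambda$.

**Step 4: the $y$'s follow.** For $t$ in block $i$ we now have $\mathrm{aug}\,P_t(w_1)=\mu_ia_t$. By (H1) the exponent of $y_{t,u}$ in $w_1$ is $\equiv-\mu_i\pmod q$, and it lies in $[0,q-1]$ because $w_1$ divides $u_\omega$. So it is $\mu_i(q-1)$. Hence $w_1=\prod_{i\in I}\sigma^{\omega_i}(b_i)$. $\square$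

**Proposition 7.** For $\omega\in C$, $\mathrm{Tr}(u_\omega)\in R\setminus R_+^2$. Hence $\beta(G,V)\ge b(q-1)|\mathcal T|$.

*Proof.* **Step 1: a functional.** Let $\chi$ be the indicator function, on monomials, of the set $\{u_\omega:\omega\in C\}$. This set is contained in $A_G$, is $\sigma$-stable, and contains no $\sigma$-fixed monomial. So a linear map $\varphi:R\to F$ is defined by $\varphi(o(w))=\chi(w)$ for $w\in A_G$. Then $\varphi(\mathrm{Tr}(w))=\chi(w)$ for all $w\in A_G$, because for fixed $w$ both sides are $0$; and $\varphi(\mathrm{Tr}(u_\omega))=1$ for $\omega\in C$. We show that $\varphi$ vanishes on $R_+^2$, which is spanned by the products $o(w_1)o(w_2)$ with $1\ne w_1,w_2\in A_G$.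

**Step 2: one factor is fixed.** Say $w_1$ is fixed. Then $o(w_1)o(w_2)=o(w_1w_2)$, on which $\varphi$ takes the value $\chi(w_1w_2)$. If $w_1w_2=u_\omega$ with $\omega\in C$, then $w_1=\prod_{i\in I}\sigma^{\omega_i}(b_i)$ by Lemma 6. This is fixed only for $I=\emptyset$, as one sees at the variables $x_{(i,\sigma^0,1),\omega_i}$. So $w_1=1$, a contradiction. Hence the value is $0$.

**Step 3: neither factor is fixed.** By (2), $\varphi(o(w_1)o(w_2))=\sum_{k\in\mathbb Z/p}\chi(w_1\,\sigma^kw_2)$. Suppose $w_1\,\sigma^kw_2=u_\omega$ with $\omega\in C$ for one $k$. As $\sigma^kw_2\in A_G$, Lemma 6 gives $w_1=\prod_{i\in I}\sigma^{\omega_i}(b_i)$, hence $\sigma^kw_2=\prod_{i\notin I}\sigma^{\omega_i}(b_i)$, with $\sum_{i\in I}\zeta^{\omega_i}=0$ and so also $\sum_{i\notin I}\zeta^{\omega_i}=0$. For every $k'$ we then have $w_1\,\sigma^{k'}w_2=u_{\omega'}$, where $\omega'_i=\omega_i$ on $I$ and $\omega'_i=\omega_i+k'-k$ off $I$, and $s(\omega')=0+\zeta^{k'-k}\cdot0=0$. So all $p$ summands are $1$. Otherwise all summands are $0$. In both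 cases the sum is $0$ in $F$.

So $\varphi(R_+^2)=0$ and $\mathrm{Tr}(u_\omega)\notin R_+^2$. Finally $C\ne\emptyset$, and $\deg u_\omega\ge b(q-1)|\mathcal T|$ from the $y$'s alone. $\square$

## 8. Decomposability over $H$: every top element lies in $T_+^{K}$

The identity $U_0^2=(U_0+U_1)U_0-U_0U_1$ of the toy instance has the following general form.

**Lemma 8.** Let $1\ne U_0\in A_H$ and $U_k=\sigma^kU_0$. Let $w=\prod_{k\in\mathbb Z/p}U_k^{\epsilon_k}\cdot w_0$ with $w_0\in A_H$, integers $\epsilon_k\ge0$ and $\sum_k\epsilon_k\ge M$. Then $\mathrm{Tr}(w)\in T_+^K$.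

*Proof.* **Step 1: forms of large degree lie in the ideal of the elementary symmetric polynomials.** Let $J$ be the ideal $(e_1,\dots,e_p)$ of $F[X_0,\dots,X_{p-1}]$. We recall why the quotient by $J$ is spanned by the monomials $\prod_jX_j^{\alpha_j}$ with $\alpha_j\le j$. Modulo $J$ we have $\prod_k(1-X_kz)=1$ as polynomials in $z$. So $\prod_{k\ge j}(1-X_kz)^{-1}\equiv\prod_{k<j}(1-X_kz)$, which has degree at most $j$ in $z$. Comparing coefficients of $z^{j+1}$, the complete symmetric polynomial of degree $j+1$ in $X_j,\dots,X_{p-1}$ lies in $J$. It is $X_j^{j+1}$ plus terms with a smaller power of $X_j$ and with further factors among $X_{j+1},\dots,X_{p-1}$. So, treating $X_0,X_1,\dots,X_{p-1}$ in this order, we can reduce the exponent of each $X_j$ to at most $j$ without disturbing the earlier variables. Hence the quotient vanishes in degrees larger than $0+1+\cdots+(p-1)=p(p-1)/2$. So a form of degree $D>p(p-1)/2$ is $\sum_ie_ig_i$ with forms $g_i$ of degree $D-i\ge D-p$.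

**Step 2: iterate $K-1$ times.** Start with $X^\epsilon=\prod X_k^{\epsilon_k}$, of degree at least $M$. After $\rho\le K-2$ rounds, the remaining forms have degree at least $M-p(K-2)=p(p-1)/2+1$, so one more round is possible. This gives $X^\epsilon=\sum_{|\alpha|=K-1}e^\alpha g_\alpha$, where $e^\alpha=e_1^{\alpha_1}\cdots e_p^{\alpha_p}$.

**Step 3: substitute and take traces.** Put $X_k=U_k$. Since $\sigma$ permutes the $U_k$, and products of them lie in $A_H$ and are different from $1$, the elements $e_i(U)$ lie in $T_+$. As $\mathrm{Tr}$ is linear over $T$,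
$$\mathrm{Tr}(w)=\sum_{|\alpha|=K-1}e(U)^\alpha\,\mathrm{Tr}(g_\alpha(U)\,w_0).$$
Each $\mathrm{Tr}(g_\alpha(U)w_0)$ lies in $T$, and it has zero constant term because $\mathrm{Tr}$ multiplies constants by $p=0$. So every summand is a product of $K$ elements of $T_+$. $\square$

**Proposition 9.** If $w\in A_H$ is top, then $o(w)\in T_+^K$.

*Proof.* **Step 1: lift (H2) to $\mathbb A$.** Let $D_i,C_\lambda$ be as in (H2). By (3) there are $\delta_i\in\mathbb A$ of class $D_i$ with augmentation $1$, and $c_\lambda\in\mathbb A$ of class $C_\lambda$ with augmentation $0$. Since $w$ is top, $\mathrm{aug}\,P_{(i,g,s)}(w)=\mathrm{aug}(g)=\mathrm{aug}(g\delta_i)$ and $\mathrm{aug}\,P_{(i,\lambda)}(w)=a=\mathrm{aug}(a\delta_i+\sigma^{\lambda_i}c_\lambda)$. By (3), in $\mathbb A$,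
$$P_{(i,g,s)}(w)=g\,\delta_i,\qquad P_{(i,\lambda)}(w)=a\,\delta_i+\sigma^{\lambda_i}c_\lambda.\tag{5}$$

**Step 2: dispose of the case that some $\delta_i\notin\{\sigma^j\}$.** Take $g\in\mathcal G$ from Lemma 5 for $\delta=\delta_i$. For $s=1,\dots,K-1$ and $t=(i,g,s)$, (5) shows that all $x_{t,j}$ have exponent at least $1$ in $w$, and all $y_{t,u}$ have exponent at least $q-1$. Let
$$Q_t=\prod_jx_{t,j}\prod_uy_{t,u}^{\langle-a_t^{-1}p\rangle}.$$
It is $\sigma$-fixed, and $Q_t\in A_H$ because $P_t(Q_t)=\nu$ is $0$ in $\overline{\mathbb A}$ and has augmentation $p$. So $w=Q_{(i,g,1)}\cdots Q_{(i,g,K-1)}\,w'$ with $w'\in A_H$. As $d\ge2$, $w'$ still contains the $y$'s of the other blocks, so $w'\ne1$. Hence $o(w)=\prod_sQ_{(i,g,s)}\cdot o(w')$ is a product of $K$ elements of $T_+$.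

From now on $\delta_i=\sigma^{\eta_i}$ for all $i$, with $\eta\in\Omega$. Then $P_{(i,\sigma^0,1)}(w)=\sigma^{\eta_i}$, so $w$ is not $\sigma$-fixed and $o(w)=\mathrm{Tr}(w)$.

**Step 3: find many factors $U_k$ from one $\lambda$.** Fix $\lambda\in\Lambda$ and put $j_i=\eta_i-\lambda_i$. Let $\pi_i\in\{0,\dots,q-1\}^{\mathbb Z/p}$ be the residue vector of $a\sigma^{j_i}+c_\lambda$, and let $\pi=\min_i\pi_i$ coordinatewise. By (5), $P_{(i,\lambda)}(w)=\sigma^{\lambda_i}(a\sigma^{j_i}+c_\lambda)$, so $x_{(i,\lambda),\lambda_i+k}$ has exponent at least $(\pi_i)_k\ge\pi_k$ in $w$. Put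
$$U_0=\prod_ix_{(i,\lambda),\lambda_i}\prod_{i,u}y_{(i,\lambda),u}^{\kappa},\qquad U_k=\sigma^kU_0=\prod_ix_{(i,\lambda),\lambda_i+k}\prod_{i,u}y_{(i,\lambda),u}^\kappa .$$
Then $U_0\in A_H$: all $D$'s are $0$, $C_\lambda=1$, the other $C$'s are $0$, and $\kappa\equiv-a^{-1}$. We claim:
$$\text{if }\ \sum_k\pi_k\ge M,\ \text{ then }\ \mathrm{Tr}(w)\in T_+^K.\tag{6}$$
Choose integers $0\le\epsilon_k\le\pi_k$ with $\sum_k\epsilon_k=M$. Then $\prod_kU_k^{\epsilon_k}$ divides $w$: the $x$-exponents suffice by the choice of $\pi$, and the $y$-exponents needed are $\kappa M\le\kappa a=q-1$, which are present since $w$ is top. The quotient lies in $A_H$, and Lemma 8 applies.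

**Step 4: all $j_i$ equal.** If all $j_i=j$, then $\pi$ is the residue vector of $a\sigma^j+c_\lambda$. Its coordinate sum is a nonnegative integer congruent to $a$ modulo $q$, hence at least $a\ge M$. By (6), $\mathrm{Tr}(w)\in T_+^K$. If $\eta\notin C$, then $\eta$ is a translate of some $\lambda\in\Lambda$, and for this $\lambda$ all $j_i$ are equal. So:
$$\text{if all }\delta_i=\sigma^{\eta_i}\text{ and }\eta\notin C,\ \text{ then }\ \mathrm{Tr}(w)\in T_+^K.\tag{7}$$

**Step 5: the $j_i$ not all equal, but $c_\lambda\ne0$.** Let $J=\{j_i\}$, so $|J|\ge2$, and let $c_k\in[0,q-1]$ be the residues of the coordinates of $c_\lambda$. As $\mathrm{aug}(c_\lambda)=0$ and $c_\lambda\ne0$, $\sum_kc_k=qm'$ with $m'\ge1$. For $k\notin J$ we have $\pi_k=c_k$. For $k\in J$, some $i$ has $j_i=k$ and some $i'$ has $j_{i'}\neq k$, so $\pi_k=\min(c_k,\langle c_k+a\rangle)$. This is $c_k$ if $c_k<q-a$, and $c_k-(q-a)$ otherwise. With $s=\#\{k\in J:c_k\ge q-a\}\le p$ we obtain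
$$\sum_k\pi_k=qm'-s(q-a)=q(m'-s)+sa .$$
If $s>m'$, this is at most $-q+pa<0$, which is impossible since $\pi_k\ge0$. If $s=0$, it is at least $q>a\ge M$. If $1\le s\le m'$, it is at least $a\ge M$. By (6), $\mathrm{Tr}(w)\in T_+^K$.

**Step 6: what remains.** By (7) we may assume $\eta\in C$. Then $\eta$ is not a translate of any $\lambda\in\Lambda$, so for no $\lambda$ are all $j_i$ equal, and by Step 5 we may assume $c_\lambda=0$ for all $\lambda$. So (5) reads $P_{(i,g,s)}(w)=g\sigma^{\eta_i}$ and $P_{(i,\lambda)}(w)=a\sigma^{\eta_i}$.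

Write $w=\prod_iv_i$, where $v_i$ collects the variables with $t$ in block $i$. Then $v_i\in A_H$, with $D_i=\sigma^{\eta_i}$ and all other $D$'s and all $C$'s zero; this is where $c_\lambda=0$ is used. Also $v_i\ne1$. For $\theta\in\Omega$ put $w_\theta=\prod_i\sigma^{\theta_i-\eta_i}(v_i)\in A_H$. Then $w=w_\eta$. Each $w_\theta$ is top, since augmentations are $\sigma$-invariant, and it has $D_i=\sigma^{\theta_i}$, that is, $\delta_i=\sigma^{\theta_i}$. By (7), $\mathrm{Tr}(w_\theta)\in T_+^K$ for $\theta\notin C$. We show $\mathrm{Tr}(w_\theta)\in T_+^K$ for all $\theta$.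

Let $\xi:T\to F$ be any linear functional vanishing on $T_+^K$, and put $h(\theta)=\xi(\mathrm{Tr}(w_\theta))$. Then $h$ is supported on $C$. It suffices to show $h=0$ for every such $\xi$.

**Step 7: subcube sums of $h$ vanish.** *For distinct indices $i_1,\dots,i_{K-1}$ and any fixed values of the other coordinates, the sum of $h(\theta)$ over all $(\theta_{i_1},\dots,\theta_{i_{K-1}})\in(\mathbb Z/p)^{K-1}$ is $0$.* Let $u_\rho=v_{i_\rho}$ for $1\le\rho\le K-1$, and $u_K=\prod_{i\ne i_1,\dots,i_{K-1}}\sigma^{\theta_i-\eta_i}(v_i)$. Since $d>K-1$, $u_K\ne1$. All $u_\rho$ lie in $A_H\setminus\{1\}$, so $\mathrm{Tr}(u_\rho)\in T_+$. Expanding as in (2), with all shifts measured relative to that of $u_K$,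
$$\prod_{\rho=1}^K\mathrm{Tr}(u_\rho)=\sum_{x\in(\mathbb Z/p)^{K-1}}\mathrm{Tr}\Big(\prod_{\rho<K}\sigma^{x_\rho}(u_\rho)\cdot u_K\Big).$$
The monomial on the right is $w_\theta$ with $\theta_{i_\rho}=\eta_{i_\rho}+x_\rho$ and the given other coordinates. So the sum of the $\mathrm{Tr}(w_\theta)$ in question lies in $T_+^K$. Apply $\xi$.

Before the general argument, look at $p=2$, $\ell=3$, $K=4$, $d=6$. A word $\theta\in\{0,1\}^6$ of weight $e$ has $s(\theta)=6-2e=e$ in $\mathbb F_3$, so $C$ consists of the words of weight $0,3,6$. Suppose $h$ depends only on the weight, with values $h_0,h_3,h_6$. Let three coordinates vary. The fixed ones having weight $1$ gives $3h_3=0$, so $h_3=0$; weight $0$ gives $h_0+h_3=0$ and weight $3$ gives $h_3+h_6=0$. So $h=0$. In general we use characters.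

**Step 8: multiply $h$ by characters without changing it.** Since $\ell\mid q$, $F$ contains primitive $\ell$-th roots of unity, so there is a nontrivial additive character $\psi:\Delta\to F^\times$. The characters $x\mapsto\psi(zx)$, $z\in\Delta$, are distinct, hence linearly independent, and there are $|\Delta|$ of them; so they form a basis of the $F$-valued functions on $\Delta$. For $z\in\Delta$ put $\chi_z(j)=\psi(z\zeta^j)$, $j\in\mathbb Z/p$. As $\zeta^0,\dots,\zeta^{p-1}$ are distinct, restriction shows that the $\chi_z$ span all functions on $\mathbb Z/p$. Choose $z_1,\dots,z_p$ such that $\chi_{z_1},\dots,\chi_{z_p}$ is a basis.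

For $\theta\in C$ and any $z$, $\prod_i\chi_z(\theta_i)=\psi(z\,s(\theta))=\psi(0)=1$. As $h$ vanishes off $C$, $h(\theta)=h(\theta)\prod_{i=1}^d\chi_z(\theta_i)$ for all $\theta\in\Omega$. Substitute this in Step 7 and cancel the nonzero constants $\chi_z(\theta_i)$ with $i\notin\{i_1,\dots,i_{K-1}\}$:
$$\sum_{(\theta_{i_1},\dots,\theta_{i_{K-1}})}h(\theta)\prod_{\rho=1}^{K-1}\chi_z(\theta_{i_\rho})=0\quad\text{for all }z\in\Delta\text{ and all fixed other coordinates.}\tag{8}$$

**Step 9: conclude by the pigeonhole principle.** The functions $\theta\mapsto\prod_{i=1}^d\chi_{z_{s_i}}(\theta_i)$, for $(s_1,\dots,s_d)\in\{1,\dots,p\}^d$, form a basis of the functions on $\Omega=(\mathbb Z/p)^d$, being the products of basis functions in the single coordinates. So the functionals $h\mapsto\sum_{\theta\in\Omega}h(\theta)\prod_i\chi_{z_{s_i}}(\theta_i)$ form a basis of the dual space. Given $(s_1,\dots,s_d)$, some value $s$ occurs at least $K-1$ times, because $d=p(K-1)>p(K-2)$. Sum first over $K-1$ coordinates $i$ with $s_i=s$: the inner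 sum is, up to the constant factor from the other coordinates, the left side of (8) with $z=z_s$, so it is $0$. Hence all these functionals vanish on $h$, and $h=0$. $\square$

## 9. Counting degrees: the bound for $\beta_m(H,V)$ and the choice of $b$

We now bound the degree of an orbit sum outside $T_+^K=T_+^{m+1}$. Let $w\in A_H$ with $o(w)\notin T_+^K$.

**Step 1: every $x_{t,j}$ has exponent less than $qM$ in $w$.** Suppose some $x_{t,j}$ has exponent at least $qM$. If $w$ is not $\sigma$-fixed, write $w=(x_{t,j}^q)^Mw_0$; here $x_{t,j}^q\in A_H$, so $w_0\in A_H$, and Lemma 8 with $U_0=x_{t,j}^q$ gives $o(w)=\mathrm{Tr}(w)\in T_+^K$. If $w$ is fixed, then all $x_{t,k}$, $k\in\mathbb Z/p$, have the same exponent, which is at least $qM\ge qK$. So $w=\big(\prod_kx_{t,k}^q\big)^Kw_0$, where $\prod_kx_{t,k}^q\in T_+$ and $w_0\in A_H$ is fixed, so $w_0\in T$. Hence $o(w)=w\in T_+^K$. Both contradict the assumption.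

**Step 2: $\sum_{t,u}n_{t,u}\le K-1$.** Otherwise $w=Yw_0$, where $Y$ is a product of $K$ factors $y_{t,u}^q\in T_+$ and $w_0\in A_H$. These factors are $\sigma$-fixed, so $o(w)=Y\,o(w_0)\in T_+^K$.

**Step 3: $w$ is not top.** This is Proposition 9. So some $\tau_t(w)$ is at most $q-2$, and $\sum_t\tau_t(w)\le(q-1)|\mathcal T|-1$.

**Step 4: add up.** The $x$-variables, of which there are $p|\mathcal T|$, contribute at most $p|\mathcal T|qM$ to $\deg w$. The $y$-variables contribute $\sum_{t,u}(\tau_t(w)+q\,n_{t,u})\le b\big((q-1)|\mathcal T|-1\big)+q(K-1)$. With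
$$c_1=p|\mathcal T|qM+q(K-1),$$
which does not depend on $b$, we get $\deg w\le b\big((q-1)|\mathcal T|-1\big)+c_1$. Since $T_e$ is spanned by the $o(w)$ with $w\in A_H$ and $\deg w=e$, we have $T_e\subseteq T_+^{m+1}$ for all larger $e$. Together with Proposition 7,
$$\beta_m(H,V)\le b\big((q-1)|\mathcal T|-1\big)+c_1,\qquad\beta(G,V)\ge b(q-1)|\mathcal T| .$$

**Step 5: choose $b$.** Subtracting, $\beta(G,V)-\beta_m(H,V)\ge b-c_1$. Take $b\ge c_1+c$. This proves Theorem 1, and with it Corollaries 2 and 3. In particular, for $p=2$, $\ell=3$, $m=3k$, $c=1$, the inequality (1) fails for a field of characteristic $2$ and a subgroup of index $3$, for every $k\ge1$. $\blacksquare$
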